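# Linear variance for the zero count of a stationary Gaussian process

## 1. A single frequency: the zeros of $\xi\cos t+\eta\sin t$

Let $\xi,\eta$ be independent standard normal variables and let $X_t=\xi\cos t+\eta\sin t$. How many zeros does $X$ have in $[0,T]$, and how much does this number $N_T$ fluctuate?

In polar coordinates $(\xi,\eta)=\rho(\cos\theta,\sin\theta)$ we have $X_t=\rho\cos(t-\theta)$, with $\rho>0$ almost surely and $\theta$ uniform on $[0,2\pi)$. The zero set is $\theta+\frac\pi2+\pi\mathbb Z$, a lattice of spacing $\pi$ with a uniform shift. Write $T=k\pi+s$ with $k$ an integer and $0\le s<\pi$. Almost surely, exactly $k$ zeros lie in $[0,k\pi)$, and the remaining interval of length $s$ contains one zero with probability $s/\pi$ and none otherwise. Hence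
$$\mathbb E N_T=\frac T\pi,\qquad \mathrm{Var}(N_T)=\frac s\pi\Big(1-\frac s\pi\Big)=\frac14-\Big(\frac12-\frac s\pi\Big)^2 .$$
Since $\cos T=(-1)^k\cos s$ and $\arcsin(\cos s)=\frac\pi2-s$ for $s\in[0,\pi]$, this is
$$\mathrm{Var}(N_T)=\frac14-\frac{\arcsin^2(\cos T)}{\pi^2}\le\frac14 .\tag{1}$$

The covariance of this process is $C(t)=\mathbb E X_0X_t=\cos t$, so (1) contains the expression $\arcsin^2C(T)$. The variance stays bounded because one zero determines all the others.

What changes for a general stationary process? If distant pieces of the path are nearly independent, we expect a variance of order $T$. If the zero set is periodic but the number of zeros per period is random, the same random number is repeated about $T/\tau$ times, and the variance is of order $T^2$. We want a criterion, in terms of the covariance alone, that tells exactly when the growth is linear. It will turn out that (1) survives in general: the variance is the boundary term $\frac14-\pi^{-2}\arcsin^2C(T)$ plus the integral of a nonnegative function that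 measures how far $C$ is from being a cosine.

## 2. The setting, the function $h=C+C''$, and the theorem

**Setting.** Let $X:\mathbb R\to\mathbb R$ be a stationary centered Gaussian process with covariance $C(t)=\mathbb E[X_0X_t]$ and spectral measure $\mu$, so $C(t)=\int e^{it\lambda}\mu(d\lambda)$; the measure $\mu$ is symmetric. We assume $C\in C^2$ and, after rescaling space and amplitude, $C(0)=1$ and $\sigma:=\sqrt{-C''(0)}=1$. We also assume *Geman's condition*
$$\int_0^\varepsilon\frac{C''(t)-C''(0)}t\,dt<\infty\quad\text{for some }\varepsilon>0 .$$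
It guarantees that $N_T=\#\{t\in[0,T]:X_t=0\}$ has finite variance, and we put $V(T)=\mathrm{Var}(N_T)$. (The finiteness will also come out of the proof.)

**Example.** For $C(t)=e^{-t^2/2}$ we have $C''(t)=(t^2-1)e^{-t^2/2}$, so $C''(0)=-1$ and $C''(t)+1=O(t^2)$ near $0$. Geman's condition holds.

**First consequences.** We have $(2-2C(\varepsilon))/\varepsilon^2=\int(2-2\cos\varepsilon\lambda)\varepsilon^{-2}\mu(d\lambda)\to1$ as $\varepsilon\to0$. By Fatou $\int\lambda^2d\mu\le1$, and then by dominated convergence (the integrand is at most $\lambda^2$) $\int\lambda^2d\mu=1$. So $\int d\mu=\int\lambda^2d\mu=1$, and differentiating under the integral,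
$$C'(t)=\int i\lambda e^{it\lambda}d\mu,\qquad C''(t)=-\int\lambda^2e^{it\lambda}d\mu,\qquad |C|\le1,\quad |C''|\le1,\quad |C'(t)|\le|t| .$$
The last bound uses $C'(0)=0$. Also $\mathbb E|X_t-X_s|^2=2(1-C(t-s))\le|t-s|^2$, so by Kolmogorov's criterion $X$ has a continuous version, which we use. The paths need not be differentiable, but $X$ is differentiable in mean square: the isometry $X_t\mapsto e^{i\lambda t}$ into $L^2(\mu)$ sends $(X_{t+\varepsilon}-X_t)/\varepsilon$ to a function bounded by $|\lambda|$ that converges to $i\lambda e^{i\lambda t}$. We write $X'_t$ for this $L^2$ limit.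

**Definition.** The variance is *linear* if there are constants $0<c\le c'<\infty$ with $cT\le V(T)\le c'T$ for all sufficiently large $T$.

**Definition.** $h=C+C''$.

Two facts explain why $h$ is natural. First, $h\equiv0$ means $C''=-C$, $C(0)=1$, $C'(0)=0$, that is, $C=\cos$. So $h$ measures the departure from Section 1. Second, $h$ is the Fourier transform of the finite signed measure $(1-\lambda^2)\mu(d\lambda)$. In particular, $h$ does not see atoms of $\mu$ at $\pm1$.

**Running example.** For $0\le a<1$ let $C(t)=a\cos t+(1-a)e^{-t^2/2}$. The normalization and Geman's condition hold, and $h(t)=(1-a)t^2e^{-t^2/2}\in L^2(\mathbb R)$. If $a>0$, the spectral measure has atoms at $\pm1$, and $C(t)-a\cos t\to0$, so $C$ does not tend to $0$ and $C\notin L^2$.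

Assaf, Buckley and Feldheim (2020) conjectured that in all generality the variance is linear if and only if $C+C''\in L^2$, the degenerate case $C=\cos$ being excluded. The problem is taken from "Variance linearity for Gaussian excursions" (https://github.com/BennHenry/hsrpp2023). Two partial results are quoted there. The equivalence holds if $\mu$ has an $L^2$ density near $\pm\sigma$. By Assaf, Buckley and Feldheim (2020) it also holds under the mixing condition $\limsup_{t\to\infty}(|C|+|C'|/\sigma)<C(0)$. We use neither. Our running example with $a\ge1/\sqrt2$ satisfies neither hypothesis: there are atoms at $\pm1$, and $\limsup(|C|+|C'|)=a\sup_t(|\cos t|+|\sin t|)=a\sqrt2\ge1$.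

**Theorem 1 (the conjecture holds).** Let $X$ be as in the setting and $C\ne\cos$. The variance is linear if and only if $C+C''\in L^2(\mathbb R)$. More precisely, with the function $R\ge0$ defined in Section 4:

* (a) If $h\in L^2$, then $V(T)/T\to2\int_0^\infty R\,dt\in(0,\infty)$, and this limit is at least $\pi^{-2}\int_0^\infty h^2$.
* (b) If $h\notin L^2$, then $V(T)/T\to\infty$. If in addition $|C(\tau)|=1$ for some $\tau>0$, then $V(T)/T^2$ has a limit in $(0,\infty)$.

If $C=\cos$, then $V(T)=\frac14-\pi^{-2}\arcsin^2(\cos T)\le\frac14$.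

The last sentence is (1). The proof rests on an exact formula for $V(T)$ (Theorem 2, Section 4), which also gives the growth rate beyond the linear case (Theorem 3, Section 9).

## 3. Pairs of zeros, and how far a quadratic expansion goes

Since $V(T)=\mathbb E[N_T(N_T-1)]+\mathbb EN_T-(\mathbb EN_T)^2$, we need to count pairs of zeros. At distance $t$, the relevant object is the law of the two slopes, given that both values vanish.

**The conditional slopes.** At points $t>0$ with $|C(t)|<1$ put
$$v=1-\frac{C'^2}{1-C^2},\qquad c=-C''-\frac{CC'^2}{1-C^2}=Cv-h .\tag{2}$$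
(The last equality holds because $Cv-h=C-\frac{CC'^2}{1-C^2}-C-C''$.) The covariances are $\mathbb EX_0X'_t=C'$, $\mathbb EX'_0X_t=-C'$, $\mathbb EX'_0X'_t=-C''$, $\mathbb EX_0X_0'=\mathbb EX_tX'_t=0$, $\mathbb E X_0'^2=\mathbb E X_t'^2=1$. Gaussian regression gives the conditional covariance matrix of $(X_0',X_t')$ given $X_0=X_t=0$:
$$\begin{pmatrix}1&-C''\\-C''&1\end{pmatrix}-\begin{pmatrix}0&-C'\\C'&0\end{pmatrix}\frac1{1-C^2}\begin{pmatrix}1&-C\\-C&1\end{pmatrix}\begin{pmatrix}0&C'\\-C'&0\end{pmatrix}=\begin{pmatrix}v&c\\c&v\end{pmatrix},\tag{3}$$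
because the triple product equals $\frac1{1-C^2}\begin{pmatrix}C'^2&CC'^2\\CC'^2&C'^2\end{pmatrix}$. As a covariance matrix, (3) is nonnegative definite. So $0\le v\le1$ and $|c|\le v$. If $v=0$, then $c=0$ and hence $h=Cv-c=0$. If $v>0$, the conditional correlation is
$$r=\frac cv=C-\frac hv\in[-1,1] .\tag{4}$$

**Lemma 1.** Let $m(r)=\sqrt{1-r^2}+r\arcsin r$ for $|r|\le1$. If $(A,B)$ is centered Gaussian with both variances $v>0$ and correlation $r$, then $\mathbb E|AB|=\frac{2v}\pi m(r)$.

*Proof.* We may take $v=1$. Write $r=\sin\alpha$ with $|\alpha|\le\frac\pi2$, and realize $A=\rho\cos\varphi$, $B=\sin\alpha\cdot\rho\cos\varphi+\cos\alpha\cdot\rho\sin\varphi=\rho\sin(\varphi+\alpha)$, where $\varphi$ is uniform, independent of $\rho$, and $\mathbb E\rho^2=2$. Then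
$$\mathbb E|AB|=\frac{2}{2\pi}\int_0^{2\pi}|\cos\varphi\sin(\varphi+\alpha)|\,d\varphi=\frac1{2\pi}\int_0^{2\pi}|\sin(2\varphi+\alpha)+\sin\alpha|\,d\varphi=\frac1{2\pi}\int_0^{2\pi}|\sin\theta+\sin\alpha|\,d\theta .$$
The function $\sin\theta+\sin\alpha$ is nonnegative on $[-\alpha,\pi+\alpha]$ and nonpositive on the rest of the period. Its positive part has integral $2\cos\alpha+(\pi+2\alpha)\sin\alpha$, and its total integral is $2\pi\sin\alpha$. So its absolute value has integral $4\cos\alpha+4\alpha\sin\alpha$. Division by $2\pi$ gives $\frac2\pi m(r)$. $\square$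

Divide $[0,T]$ into $2^n$ equal cells of length $\varepsilon_n=T2^{-n}$; these are the *level-$n$ cells*. For a cell $I$ of some level, let $N(I)$ be the number of zeros in $I$. For $n$ at least this level, let $N^{(n)}(I)$ be the number of level-$n$ cells in $I$ at whose endpoints $X$ has opposite signs.

**Lemma 2.** Almost surely $N^{(n)}(I)\uparrow N(I)$ for every cell $I$. Moreover $\mathbb EN_T=T/\pi$.

**Lemma 3.** If $|C|<1$ on $(0,T]$, then in $[0,\infty]$
$$\mathbb E[N_T(N_T-1)]=2\int_0^T(T-t)K(t)\,dt,\qquad K=\frac{\mathbb E|AB|}{2\pi\sqrt{1-C^2}}=\frac{v\,m(r)}{\pi^2\sqrt{1-C^2}},$$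
where $(A,B)$ is centered Gaussian with covariance matrix (3), and $K=0$ if $v=0$.

Both are proved in Section 5. Since $T^2=2\int_0^T(T-t)\,dt$, they say that
$$V(T)=\frac T\pi+2\int_0^T(T-t)\Big(K(t)-\frac1{\pi^2}\Big)dt .\tag{5}$$

**By hand, $C=\cos$ and $0<T<\pi$.** On $(0,\pi)$ we have $v=1-\sin^2/\sin^2=0$, so $K=0$: two zeros at distance less than $\pi$ do not occur. Then (5) gives $V(T)=\frac T\pi-\frac{T^2}{\pi^2}$, in agreement with (1).

**The expansion one would try first.** Suppose $C,C',C''$ are all of size at most $\epsilon$ at some large $t$. Then $v=1-C'^2+O(\epsilon^4)$, $r=-C''+O(\epsilon^3)$, $m(r)=1+\frac{r^2}2+O(r^4)$ and $(1-C^2)^{-1/2}=1+\frac{C^2}2+O(\epsilon^4)$. So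
$$\pi^2K-1=\tfrac12C^2-C'^2+\tfrac12C''^2+O(\epsilon^4)=\tfrac12(C+C'')^2-\big(\tfrac12C^2\big)''+O(\epsilon^4),\tag{6}$$
because $(\frac12C^2)''=C'^2+CC''$. This is very encouraging. The square of $h$ has appeared, and the second derivative is harmless: integrating by parts twice, $\int_0^T(T-t)(\frac12C^2)''dt=\frac12(C(T)^2-1)$ is bounded.

**Where it stops.** The remainder $O(\epsilon^4)$ in (6) must be integrated against $T-t$ up to $T$, it has no sign, and nothing relates it to $h$. In the running example with $0<a<1$ the method really breaks: $C,C',C''$ do not become small, and $\pi^2K-1$ itself does not tend to $0$. To see this, let $h\to0$ in (4). Up to $o(1)$, $r$ and $C$ equal $a\cos t$ and $v$ equals $\frac{1-a^2}{1-a^2\cos^2t}$. At times $t=2\pi k$ this gives $\pi^2K\to m(a)/\sqrt{1-a^2}=1+\frac{a\arcsin a}{\sqrt{1-a^2}}>1$. So $K-\pi^{-2}$ is not absolutely integrable although $h$ decays very fast, and no truncated expansion in powers of $C,C',C''$ can settle the matter. We need a version of (6) that is exact.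

## 4. The exact correction: $\frac12\arcsin^2C$

**Finding it.** In (6) the total second derivative is $(\frac12C^2)''$. Let us look for a function $G$ on $(-1,1)$ in place of $\frac12x^2$ such that $\pi^2K-1+(G(C))''$ vanishes exactly at every point where $h=0$. At such a point $C''=-C$, $r=C$ (if $v>0$), and always $C'^2=(1-v)(1-C^2)$. With $x=C$, the requirement is
$$\frac{v\,m(x)}{\sqrt{1-x^2}}-1-xG'(x)+(1-v)(1-x^2)G''(x)=0 .$$
Take $x$ and $v\in[0,1]$ as free. At $v=1$ we get $xG'=\frac{m(x)}{\sqrt{1-x^2}}-1=\frac{x\arcsin x}{\sqrt{1-x^2}}$, so $G'=\frac{\arcsin x}{\sqrt{1-x^2}}$ and $G=\frac12\arcsin^2x$ up to a constant. At $v=0$ we need $(1-x^2)G''=1+xG'$, and indeed $G''=\frac1{1-x^2}+\frac{x\arcsin x}{(1-x^2)^{3/2}}$. The left side of the requirement is affine in $v$, so it vanishes for all $v$. For $C=\cos$ on $(0,\pi)$, $\frac12\arcsin^2C=\frac12(\frac\pi2-t)^2$ has second derivative $1$, which matches $\pi^2K-1=-1$.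

**What is left when $h\ne0$.** The quantity $K$ depends on $h$ only through $r=C-h/v$ inside the function $m$, while $(G(C))''$ is affine in $h$. The difference should therefore be $m$ minus its tangent line. Since $m'=\arcsin$ is increasing, $m$ is convex, and the difference has a sign. Put
$$D(r,x)=m(r)-m(x)-(r-x)\arcsin x\ \ge0\qquad(|r|\le1,\ |x|<1),$$
and, at points $t>0$ with $|C(t)|<1$,
$$R=\frac1{\pi^2}\,\frac v{\sqrt{1-C^2}}\,D(r,C)\ \ge0\qquad(R=0\text{ if }v=0).$$

**Lemma 4 (key identity).** On $\{t>0:|C|<1\}$ let $g=\frac12\arcsin^2C$. Then $g\in C^2$ and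
$$K-\frac1{\pi^2}=R-\frac{g''}{\pi^2} .\tag{7}$$

*Proof.* We have $g'=\frac{C'\arcsin C}{\sqrt{1-C^2}}$. Differentiating again and inserting $C''=h-C$,
$$g''=\frac{(h-C)\arcsin C}{\sqrt{1-C^2}}+\frac{C'^2}{1-C^2}+\frac{CC'^2\arcsin C}{(1-C^2)^{3/2}}
=\frac{h\arcsin C}{\sqrt{1-C^2}}-\frac{vC\arcsin C}{\sqrt{1-C^2}}+1-v ,$$
because the terms with $C\arcsin C$ combine to $-\frac{C\arcsin C}{\sqrt{1-C^2}}\big(1-\frac{C'^2}{1-C^2}\big)$ and $\frac{C'^2}{1-C^2}=1-v$. Since $\frac{v\,m(C)}{\sqrt{1-C^2}}=v+\frac{vC\arcsin C}{\sqrt{1-C^2}}$, this reads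
$$g''=1+\frac{h\arcsin C-v\,m(C)}{\sqrt{1-C^2}} .\tag{8}$$
If $v>0$, then $h=-v(r-C)$ by (4), and
$$\pi^2K-1+g''=\frac{v\,m(r)-v\,m(C)-v(r-C)\arcsin C}{\sqrt{1-C^2}}=\pi^2R .$$
If $v=0$, then $h=0$, so $g''=1$ by (8), and $K=R=0$. Again (7) holds. $\square$

**Theorem 2 (exact formula).** If $T>0$ and $|C|<1$ on $(0,T)$, then
$$V(T)=\frac14-\frac{\arcsin^2C(T)}{\pi^2}+2\int_0^T(T-t)R(t)\,dt ,\tag{9}$$
and $\int_0^\delta R<\infty$ for small $\delta>0$. Moreover, at points $t>0$ with $|C(t)|<1$,
$$\frac{h^2}{2\pi^2}\ \le\ R\ \le\ \frac2{3\pi^2}\,\frac{h^2}{1-C^2-C'^2},\tag{10}$$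
the upper bound at points with $1-C^2-C'^2>0$.

The first two terms of (9) are the answer from Section 1, and the rest is nonnegative and comparable with $h^2$ wherever $C^2+C'^2$ stays away from $1$. It remains to prove Lemmas 2 and 3 (Section 5), integrate (7) (Section 6), prove (10) (Section 7), and see that degeneration of $1-C^2-C'^2$ does no harm when $h\in L^2$ (Section 8).

## 5. Counting zeros by sign changes on a grid

The paths of $X$ need not be $C^1$, so we do not quote a Kac–Rice formula. We count sign changes on finer and finer grids. Almost surely $X\ne0$ at all grid points, since each $X_t$ has variance $1$.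

**Proof of Lemma 2.** *Monotonicity.* If $X$ changes sign across a cell, it changes sign across one of its two halves, so $N^{(n)}(I)$ is nondecreasing in $n$. By the intermediate value theorem, $N^{(n)}(I)\le N(I)$.

*No zero is a weak local extremum.* This step ensures that the grid sees every zero. Choose $\eta>0$ with $C>0$ on $[0,\eta]$. If some zero is a weak local maximum, there are rationals $p<q$ with $q-p\le\eta$ and $\max_{[p,q]}X=0$. Fix $p,q$ and write $X_t=C(t-p)X_p+\tilde X_t$. Then $\tilde X$ is uncorrelated with $X_p$, hence independent of it. For a given path of $\tilde X$ the map $x\mapsto\max_{t\in[p,q]}(C(t-p)x+\tilde X_t)$ is strictly increasing, since $C(\cdot-p)$ is bounded below by a positive constant on $[p,q]$. So it vanishes for at most one $x$, and as $X_p$ has a density, $P(\max_{[p,q]}X=0)=0$. A countable union over $p,q$ finishes maxima. Minima follow by replacing $X$ by $-X$.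

*Convergence.* Almost surely, then, every neighborhood of a zero contains points where $X>0$ and points where $X<0$, and by continuity also grid points (of high level) of both kinds. If $I$ contains at least $k$ zeros, they are interior almost surely. Take $k$ disjoint open intervals inside $I$ around them. For $n$ large, each contains level-$n$ grid points of both signs, hence a level-$n$ cell with a sign change. So $\lim_nN^{(n)}(I)\ge k$, and therefore $\lim_nN^{(n)}(I)=N(I)$.

*The mean.* For a standard Gaussian pair with correlation $\cos\beta$, $\beta\in[0,\pi]$, written as $\rho\cos\varphi,\ \rho\cos(\varphi-\beta)$ with $\varphi$ uniform, the signs differ with probability $\beta/\pi$. So $\mathbb EN^{(n)}([0,T])=2^n\pi^{-1}\arccos C(\varepsilon_n)$. As $C(\varepsilon)=1-\frac{\varepsilon^2}2+o(\varepsilon^2)$, $\arccos C(\varepsilon)\sim\varepsilon$, and the limit is $T/\pi$. By monotone convergence $\mathbb EN_T=T/\pi$; in particular $N_T<\infty$ almost surely. $\square$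

**Proof of Lemma 3.** For $\varepsilon>0$ let $q_\varepsilon(\tau)=\varepsilon^{-2}P(X_0X_\varepsilon<0,\ X_\tau X_{\tau+\varepsilon}<0)$.

**Step 1: two sign changes at distance $\tau$.** *Claim: for each $d\in(0,T)$, $q_\varepsilon$ is bounded on $[d,T]$ uniformly in small $\varepsilon$, and $q_{\varepsilon_n}(\tau_n)\to K(\tau)$ whenever $\varepsilon_n\to0$ and $\tau_n\to\tau$ in $[d,T]$.*

Put $Y=(X_\varepsilon-X_0)/\varepsilon$ and $Y'=(X_{\tau+\varepsilon}-X_\tau)/\varepsilon$, and let $\varphi_\tau$ be the density of $(X_0,X_\tau)$. Conditioning on $X_0=\varepsilon u$, $X_\tau=\varepsilon u'$,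
$$q_\varepsilon(\tau)=\iint\varphi_\tau(\varepsilon u,\varepsilon u')\,P\big(u(u+Y)<0,\ u'(u'+Y')<0\,\big|\,X_0=\varepsilon u,\ X_\tau=\varepsilon u'\big)\,du\,du' .$$
Since $C\in C^2$, as $\varepsilon\to0$ we have, uniformly in $\tau\in[d,T]$,

* $\mathbb EX_0Y=\mathbb EX_\tau Y'=\frac{C(\varepsilon)-1}\varepsilon\to0$;
* $\mathbb EX_0Y'=\frac{C(\tau+\varepsilon)-C(\tau)}\varepsilon\to C'(\tau)$ and $\mathbb EX_\tau Y=\frac{C(\tau-\varepsilon)-C(\tau)}\varepsilon\to-C'(\tau)$;
* $\mathbb EY^2=\mathbb EY'^2=\frac{2(1-C(\varepsilon))}{\varepsilon^2}\to1$, and this is at most $1$;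
* $\mathbb EYY'=\frac{2C(\tau)-C(\tau+\varepsilon)-C(\tau-\varepsilon)}{\varepsilon^2}\to-C''(\tau)$.

Also $\kappa:=\sup_{[d,T]}|C|<1$. So the conditional law of $(Y,Y')$ is Gaussian with mean $\varepsilon M\binom u{u'}$, where the matrix $M$ is bounded in $\tau\in[d,T]$ and small $\varepsilon$; its variances are at most $1$; and by (3) its covariance matrix along $\varepsilon_n,\tau_n$ converges to $\begin{pmatrix}v&c\\c&v\end{pmatrix}$ at $\tau$.

*Pointwise limit.* Fix $u,u'\ne0$. The boundary of the event lies in $\{Y=-u\}\cup\{Y'=-u'\}$, which is a null set for the limit law of $(A,B)$, even if that law is degenerate, because $A$ and $B$ are centered and $-u,-u'\neq0$. So the conditional probabilities converge to $P(u(u+A)<0,\ u'(u'+B)<0)$. Moreover $\varphi_{\tau_n}(\varepsilon_nu,\varepsilon_nu')\to\frac1{2\pi\sqrt{1-C(\tau)^2}}$.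

*Domination.* The event forces $|Y|>|u|$ and $|Y'|>|u'|$. Let $w=\max(|u|,|u'|)$. For $\varepsilon$ small, independently of $u,u'$, the conditional means are at most $w/2$ in absolute value. So one Gaussian variable of variance at most $1$ deviates from its mean by more than $w/2$, and the probability is at most $2e^{-w^2/8}\le2e^{-(u^2+u'^2)/16}$, which is integrable. Also $\varphi_\tau\le(2\pi\sqrt{1-\kappa^2})^{-1}$. This bounds $q_\varepsilon$ on $[d,T]$.

By dominated convergence, Fubini, and $|\{u:u(u+A)<0\}|=|A|$, the limit of $q_{\varepsilon_n}(\tau_n)$ is $\frac{\mathbb E|AB|}{2\pi\sqrt{1-C^2}}=K(\tau)$. The second formula for $K$ is Lemma 1. The claim is proved.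

**Step 2: separated cells.** Let $I,J$ be level-$k$ cells with index gap at least $2$. For $n\ge k$, stationarity gives
$$\mathbb E[N^{(n)}(I)N^{(n)}(J)]=\iint_{I\times J}q_{\varepsilon_n}(\tau_n(s,t))\,ds\,dt ,$$
where $\tau_n(s,t)$ is the distance between the left endpoints of the level-$n$ cells containing $s$ and $t$. Here $\tau_n(s,t)\in[T2^{-k},T]$ and $\tau_n(s,t)\to|t-s|$. The left side increases to $\mathbb E[N(I)N(J)]$ by Lemma 2. The right side converges by Step 1 and bounded convergence. Hence $\mathbb E[N(I)N(J)]=\iint_{I\times J}K(|t-s|)\,ds\,dt$.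

**Step 3: all pairs.** Sum over ordered pairs of level-$k$ cells with index gap at least $2$ and let $k\to\infty$. A pair of points in cells with gap at least $2$ has gap at least $3$ at the next level, so the set of pairs of zeros that are counted increases with $k$. It exhausts all ordered pairs of distinct zeros, almost surely. Similarly the union of the rectangles $I\times J$ increases to $[0,T]^2$ minus the diagonal, up to null sets. By monotone convergence
$$\mathbb E[N_T(N_T-1)]=\iint_{[0,T]^2}K(|t-s|)\,ds\,dt=2\int_0^T(T-t)K(t)\,dt .\qquad\square$$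

## 6. Integrating the identity, and Geman's condition at the origin

**Step 1: formula (9) when $|C|<1$ on $(0,T]$.** We integrate (7) against $T-t$; the point is to evaluate the $g''$ term. As $t\to0^+$ we have $C'(t)\sim-t$, $\sqrt{1-C^2}\sim t$ and $\arcsin C\to\frac\pi2$, so $g'(0^+)=-\frac\pi2$ and $g(0^+)=\frac{\pi^2}8$. Integrating by parts,
$$\int_\varepsilon^T(T-t)g''\,dt=-(T-\varepsilon)g'(\varepsilon)+g(T)-g(\varepsilon)\ \longrightarrow\ \frac{\pi T}2+g(T)-\frac{\pi^2}8\qquad(\varepsilon\to0).$$
By (7), $\int_\varepsilon^T(T-t)K=\int_\varepsilon^T\frac{T-t}{\pi^2}+\int_\varepsilon^T(T-t)R-\frac1{\pi^2}\int_\varepsilon^T(T-t)g''$. Let $\varepsilon\to0$; since $K,R\ge0$, the limit is legitimate in $[0,\infty]$. With Lemmas 2 and 3 (equation (5)),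
$$V(T)=\frac T\pi+2\int_0^T(T-t)R\,dt-\frac2{\pi^2}\Big(\frac{\pi T}2+\frac{\arcsin^2C(T)}2-\frac{\pi^2}8\Big),$$
which is (9), as an identity in $[0,\infty]$.

**Step 2: formula (9) when only $|C|<1$ on $(0,T)$.** Apply Step 1 to $T'<T$ and let $T'\uparrow T$. Almost surely $X_T\ne0$, so $N_{T'}\uparrow N_T$ and $V(T')=\mathbb EN_{T'}^2-(T'/\pi)^2\to V(T)$ by monotone convergence. On the right side, $C$ is continuous and $\int_0^{T'}(T'-t)R\,dt\uparrow\int_0^T(T-t)R\,dt$.

**Step 3: $\int_0^\delta R<\infty$.** This is where Geman's condition enters. Choose $\delta>0$ small, so that on $(0,\delta]$ we have $|C|<1$, $C>0$, $C'<0$, $1-C^2\ge\frac{t^2}2$, and $\int_0^\delta\omega(s)\frac{ds}s<\infty$, where $\omega=1+C''\ge0$. By (7), $\int_\varepsilon^\delta R=\int_\varepsilon^\delta(K-\pi^{-2})+\pi^{-2}(g'(\delta)-g'(\varepsilon))$. Since $g'(0^+)$ exists, it suffices to show $\int_0^\delta K<\infty$. As $m\le m(\pm1)=\frac\pi2$ and $v(1-C^2)=1-C^2-C'^2$,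
$$K\le\frac v{2\pi\sqrt{1-C^2}}=\frac{1-C^2-C'^2}{2\pi(1-C^2)^{3/2}} .$$
Now $h=\omega-(1-C)\le\omega$ and $0<-C'\le t$, so
$$(1-C^2-C'^2)'=-2C'(C+C'')=-2C'h\le2t\,\omega(t),$$
and $1-C^2-C'^2\le2\int_0^ts\,\omega(s)\,ds$. Hence $K\le\mathrm{const}\cdot t^{-3}\int_0^ts\,\omega(s)\,ds$, and by Fubini
$$\int_0^\delta t^{-3}\int_0^ts\,\omega(s)\,ds\,dt=\int_0^\delta s\,\omega(s)\int_s^\delta t^{-3}dt\,ds\le\frac12\int_0^\delta\frac{\omega(s)}s\,ds<\infty .$$

**Remark.** By (9), $V(\delta)<\infty$ for small $\delta$. Since $N_T$ is at most a finite sum of variables distributed as $N_\delta$, it follows that $\mathbb EN_T^2<\infty$ for every $T$. Moreover, $R=K-\pi^{-2}+\pi^{-2}g''$ is bounded on every compact interval in $(0,\infty)$ on which $|C|<1$, because there $K\le\frac{1}{2\pi\sqrt{1-C^2}}$ is bounded and $g''$ is continuous.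

## 7. How far a convex function lies above its tangent

To prove (10) we need two-sided quadratic bounds for $D$, with the correct dependence on $x$.

**Lemma 5.** For $|r|\le1$ and $|x|<1$,
$$\frac12(r-x)^2\ \le\ D(r,x)\ \le\ \frac23\,\frac{(r-x)^2}{\sqrt{1-x^2}} .\tag{11}$$

*Proof.* Let $\beta(u)=m''(u)=(1-u^2)^{-1/2}$. Taylor's formula with integral remainder gives
$$D(r,x)=(r-x)^2Q(r),\qquad Q(r)=\int_0^1(1-s)\,\beta\big(x+s(r-x)\big)\,ds .\tag{12}$$
At $r=\pm1$ the integrand has only an integrable singularity at $s=1$, and (12) holds there because Taylor's formula on $[x,r']$ can be passed to the limit $r'\to r$. The lower bound follows from $\beta\ge1$.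

For the upper bound, $\beta$ is convex (its power series has only even powers and nonnegative coefficients), so $Q$ is convex on $[-1,1]$ and its maximum is attained at $r=\pm1$. It therefore suffices to treat $r=\pm1$. Since $m$ is even, $D(-r,-x)=D(r,x)$, so it suffices to treat $r=1$ and all $x\in(-1,1)$. Put $x=\cos y$ with $y\in(0,\pi)$, so $\arcsin x=\frac\pi2-y$ and
$$D(1,x)=\frac\pi2-\sin y-x\arcsin x-(1-x)\arcsin x=y-\sin y .$$
We must show $(y-\sin y)\sin y\le\frac23(1-\cos y)^2$. With $y=2z$, $z\in(0,\frac\pi2)$, this reads $4\sin z\cos z\,(z-\sin z\cos z)\le\frac83\sin^4z$. Dividing by $4\sin z$, we need $(z-\sin z\cos z)\cos z\le\frac23\sin^3z$, that is,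
$$F(z):=\sin z-\tfrac13\sin^3z-z\cos z\ge0 ,$$
where we used $\sin z\cos^2z=\sin z-\sin^3z$. Now $F(0)=0$ and $F'(z)=\sin z\,(z-\sin z\cos z)\ge0$ on $[0,\frac\pi2]$, since $\sin z\cos z=\frac12\sin2z\le z$. $\square$

**Proof of (10).** If $v=0$, then $h=0$ and $R=0$, so the lower bound holds; and then $1-C^2-C'^2=v(1-C^2)=0$, so the upper bound is not claimed. If $v>0$, insert $r-C=-h/v$ into (11):
$$\frac{h^2}{2\pi^2\,v\sqrt{1-C^2}}\ \le\ R\ \le\ \frac{2h^2}{3\pi^2\,v(1-C^2)}=\frac{2h^2}{3\pi^2(1-C^2-C'^2)} .$$
Since $v\sqrt{1-C^2}\le1$, the left side is at least $\frac{h^2}{2\pi^2}$. This completes the proof of Theorem 2. $\square$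

## 8. Linear variance if and only if $C+C''\in L^2$

We prove Theorem 1. Recall that $h$ is continuous and even, and $h\not\equiv0$ when $C\ne\cos$. Also $0\le\frac14-\pi^{-2}\arcsin^2C\le\frac14$. There are two cases.

**Periodic case: $|C(\tau)|=1$ for some $\tau>0$.** Here we show that $C\ne\cos$ implies $h\notin L^2$ and quadratic growth. Since $C(t)=1-\frac{t^2}2+o(t^2)$, $|C|<1$ on some interval $(0,t_0)$, so there is a smallest such $\tau$, and $|C|<1$ on $(0,\tau)$. As $\mathrm{Var}(X_{t+\tau}-C(\tau)X_t)=1-C(\tau)^2=0$, almost surely $X_{t+\tau}=C(\tau)X_t$ for all $t$ (first for rational $t$, then by continuity). So the zero set is $\tau$-periodic. Also $C(t+\tau)=C(\tau)C(t)$, so $|h|$ is $\tau$-periodic.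

If $C\ne\cos$, then $|h|$ is continuous, periodic and not identically zero, so $h\notin L^2$. By (9) on $[0,\tau]$, where $\arcsin^2C(\tau)=\frac{\pi^2}4$, and by (10),
$$V(\tau)=2\int_0^\tau(\tau-t)R\,dt\ \ge\ \frac1{\pi^2}\int_0^\tau(\tau-t)h^2\,dt>0 ,$$
and $V(\tau)<\infty$. For $T=k\tau+s$ with $0\le s<\tau$ we have, almost surely, $N_T=kN_\tau+N'$ with $0\le N'\le N_\tau$. So $V(T)=k^2V(\tau)+2k\,\mathrm{Cov}(N_\tau,N')+\mathrm{Var}(N')$, where the covariance and the last variance are bounded in $T$ because $\mathbb EN_\tau^2<\infty$. Hence $V(T)/T^2\to V(\tau)/\tau^2\in(0,\infty)$. In particular $V(T)/T\to\infty$, and the variance is not linear.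

*Example.* Let $C(t)=\frac12\cos\frac t{\sqrt5}+\frac12\cos\frac{3t}{\sqrt5}$. Then $-C''(0)=\frac12(\frac15+\frac95)=1$, and $\tau=\pi\sqrt5$ with $C(\tau)=-1$. The path is almost surely a nonzero trigonometric polynomial of degree at most $3$ in $t/\sqrt5$, so it has at most $6$ zeros in $[0,2\tau)$ and hence at most $3$ in $[0,\tau)$. By Section 5, almost surely all zeros are sign changes, and $X_{t+\tau}=-X_t$, so their number in $[0,\tau)$ is odd. Thus $N_\tau\in\{1,3\}$ almost surely, with mean $\tau/\pi=\sqrt5$. So $P(N_\tau=3)=p=\frac{\sqrt5-1}2$ and $V(\tau)=4p(1-p)=4(\sqrt5-2)$, where we used $p^2=1-p$. The variance grows like $\frac{4(\sqrt5-2)}{5\pi^2}T^2$.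

**Nonperiodic case: $|C|<1$ on $(0,\infty)$.** Then $C\neq\cos$, and (9) holds for every $T$. Since $(1-\frac tT)_+\uparrow1$, monotone convergence and (10) give
$$\frac{V(T)}T=O\Big(\frac1T\Big)+2\int_0^T\Big(1-\frac tT\Big)R(t)\,dt\ \longrightarrow\ 2\int_0^\infty R\,dt\ \ge\ \frac1{\pi^2}\int_0^\infty h^2\,dt>0 ,\tag{13}$$
with the limit in $(0,\infty]$. If $h\notin L^2$, then $\int_0^\infty h^2=\infty$ because $h$ is even, so $V(T)/T\to\infty$. Together with the periodic case, this proves (b) and the "only if" part.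

**The case $h\in L^2$.** Let $C\ne\cos$ and $h\in L^2$. By the periodic case, $|C|<1$ on $(0,\infty)$, so (13) applies. We must show $\int_0^\infty R<\infty$. By (10), this follows once $1-C^2-C'^2$ is bounded below on each $[\delta,\infty)$.

**Step 1: the shape of $\mu$.** The function $h$ is the Fourier transform of the finite signed measure $\nu=(1-\lambda^2)\mu$. By Plancherel, $h$ is also the Fourier transform of a function in $L^2$. Since the Fourier transform is injective on tempered distributions, $\nu$ has an $L^2$ density. Away from $\lambda=\pm1$ we may divide by $1-\lambda^2$, so $\mu$ is absolutely continuous on $\{\lambda\ne\pm1\}$. As $\mu$ is symmetric,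
$$\mu=\frac a2(\delta_1+\delta_{-1})+f(\lambda)\,d\lambda,\qquad f\ge0,\quad a+\int f=1,\quad \lambda^2f\in L^1 .$$
Since $C\ne\cos$, we have $a<1$, so $f$ is positive on a set of positive Lebesgue measure.

**Step 2: behavior at infinity.** Both $f$ and $\lambda f$ are integrable, so the Riemann–Lebesgue lemma gives $C(t)-a\cos t\to0$ and $C'(t)+a\sin t\to0$. Therefore $C^2+C'^2\to a^2<1$. The possible atoms, which made the expansion (6) useless, do no damage here: $C^2+C'^2$ does not oscillate in the limit.

**Step 3: no degeneracy at finite $t>0$.** We have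
$$1-C(t)^2-C'(t)^2=\int\big|1-(C(t)+i\lambda C'(t))e^{i\lambda t}\big|^2\mu(d\lambda).\tag{14}$$
Indeed, expanding the square gives $1-2\,\mathrm{Re}\int(C+i\lambda C')e^{i\lambda t}d\mu+\int(C^2+\lambda^2C'^2)d\mu=1-2(C^2+C'^2)+C^2+C'^2$. In particular $C^2+C'^2\le1$ always.

*The function $\lambda\mapsto1-(C(t)+i\lambda C'(t))e^{i\lambda t}$ is real-analytic, and for $t\ne0$ it is not identically zero.* Otherwise $e^{-i\lambda t}=C(t)+i\lambda C'(t)$ for all real $\lambda$. Taking absolute values, $1=C(t)^2+\lambda^2C'(t)^2$ for all $\lambda$, so $C'(t)=0$. Then $e^{-i\lambda t}$ does not depend on $\lambda$, so $t=0$.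

If (14) vanished at some $t>0$, this function would vanish at almost every point of $\{f>0\}$, a set of positive measure. Its zeros would have an accumulation point, and it would vanish identically, a contradiction. So $1-C^2-C'^2>0$ for every $t>0$.

**Step 4: conclusion.** By continuity and Step 2, for each $\delta>0$ there is $\eta>0$ with $1-C^2-C'^2\ge\eta$ on $[\delta,\infty)$. Take $\delta$ with $\int_0^\delta R<\infty$ (Theorem 2). By (10),
$$\int_0^\infty R\,dt\ \le\ \int_0^\delta R\,dt+\frac2{3\pi^2\eta}\int_\delta^\infty h^2\,dt<\infty .$$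
With (13), $V(T)/T\to2\int_0^\infty R\in(0,\infty)$, and this limit is at least $\pi^{-2}\int_0^\infty h^2$. So the variance is linear. The case $C=\cos$ is (1). Theorem 1 is proved. $\square$

*Running example.* For $C(t)=a\cos t+(1-a)e^{-t^2/2}$ with $0\le a<1$, the variance is linear, and
$$\lim_{T\to\infty}\frac{V(T)}T\ \ge\ \frac{(1-a)^2}{\pi^2}\int_0^\infty t^4e^{-t^2}dt=\frac{3(1-a)^2}{8\,\pi^{3/2}} .$$

## 9. Growth beyond the linear case and the constant $\pi^{-2}$

When $h\notin L^2$, the exact formula still determines the growth in many cases. We write $V(T)\sim W(T)$ if the quotient tends to $1$, and $V(T)\asymp W(T)$ if the quotient is bounded above and below by positive constants for large $T$.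

**Theorem 3.**

* (a) If $|C|<1$ on $(0,\infty)$, then $V(T)\ge\pi^{-2}\int_0^T(T-t)h^2\,dt$ for all $T$. The constant $\pi^{-2}$ is optimal: if $C,C',C''\to0$ at infinity and $h\notin L^2$, then $V(T)\sim\pi^{-2}\int_0^T(T-t)h^2\,dt$, and such processes exist.
* (b) If $\limsup_{t\to\infty}(C^2+C'^2)<1$, then $V(T)\asymp\int_0^T(T-t)h^2\,dt$ as $T\to\infty$.

The hypothesis in (b) is weaker than the mixing condition of Section 2, since $C^2+C'^2\le(|C|+|C'|)^2$.

**Proof of (a): the inequality.** Drop the nonnegative boundary term in (9) and use the lower bound in (10).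

**Proof of (a): the asymptotics.** Let $C,C',C''\to0$ and $h\notin L^2$. Then $|C|<1$ on $(0,\infty)$, because $|C(\tau)|=1$ would give $|C(k\tau)|=1$ for all $k$. As $t\to\infty$, $v\to1$, $h\to0$ and $r=C-h/v\to0$. In (12), $\beta\to1$ uniformly on the segment between $C$ and $r$, so $D(r,C)=(\frac12+o(1))(r-C)^2$. Hence
$$R=\frac{1+o(1)}{\pi^2}\cdot\frac12\,v\,\frac{h^2}{v^2}=(1+o(1))\frac{h^2}{2\pi^2} .$$
Given $\epsilon>0$, choose $t_0$ such that this holds with relative error at most $\epsilon$ for $t\ge t_0$. The range $[0,t_0]$ contributes at most $2T\int_0^{t_0}R=O(T)$ to $V(T)$, where the integral is finite by Theorem 2 and the remark in Section 6, and at most $T\int_0^{t_0}h^2=O(T)$ to $\int_0^T(T-t)h^2$. On the other hand, $T^{-1}\int_0^T(T-t)h^2\,dt\to\int_0^\infty h^2=\infty$. So all these contributions, and the bounded boundary term, are negligible. As $\epsilon$ is arbitrary, $V(T)\sim\pi^{-2}\int_0^T(T-t)h^2\,dt$.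

**Proof of (a): an example.** Start from the probability density $\frac14(|\lambda|-1)^{-1/2}$ on $1<|\lambda|<2$. With $x=|\lambda|-1$ its second moment is $\frac12\int_0^1(1+x)^2x^{-1/2}dx=\frac12\big(2+\frac43+\frac25\big)=\frac{28}{15}$. Rescale by $\lambda\mapsto s\lambda$ with $s=\sqrt{15/28}\in(0,1)$ to make it $1$, and let $\mu$ be the resulting measure. Its support is compact, so $C$ is smooth and even. Hence $C''(t)+1=O(t^2)$ near $0$, and Geman's condition holds. By Riemann–Lebesgue, $C,C',C''\to0$. The density of $\mu$ behaves like a positive constant times $(|\lambda|-s)^{-1/2}$ near $\pm s$, from outside, and $1-\lambda^2\to1-s^2\ne0$ there. So $(1-\lambda^2)\mu$ has no $L^2$ density, and $h\notin L^2$ by Plancherel (as in Step 1 of Section 8).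

**Proof of (b), first step: $C^2+C'^2<1$ for all $t>0$.** Suppose equality holds at some $t>0$. By (14), $\mu$ is carried by the zeros of a real-analytic function of $\lambda$, which is not identically zero by Step 3 of Section 8. These zeros form a countable set, so $\mu=\sum_jp_j\delta_{\lambda_j}$ is purely atomic and $C(u)=\sum_jp_j\cos(\lambda_ju)$. Given $\epsilon\in(0,1)$, choose a finite set $J$ with $\sum_{j\notin J}p_j<\epsilon$. The points $\big(\frac{n\lambda_j}{2\pi}\bmod1\big)_{j\in J}$, $n=1,2,\dots$, lie in a compact torus, so along some subsequence they converge. Differences $u=n-n'$ of indices from this subsequence, with $n'$ large and fixed and $n\to\infty$, are arbitrarily large and satisfy $\cos(\lambda_ju)\ge1-\epsilon$ for all $j\in J$. For these, $C(u)\ge(1-\epsilon)^2-\epsilon\ge1-3\epsilon$. So $\limsup_{u\to\infty}C(u)=1$, and since $C^2\le C^2+C'^2\le1$, also $\limsup(C^2+C'^2)=1$. This contradicts the hypothesis.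

**Proof of (b), second step: the two bounds.** Now $|C|<1$ on $(0,\infty)$, and by continuity and the hypothesis, for each $\delta>0$ there is $\eta>0$ with $1-C^2-C'^2\ge\eta$ on $[\delta,\infty)$. Take $\delta$ with $\int_0^\delta R<\infty$. By (9) and (10),
$$\frac1{\pi^2}\int_0^T(T-t)h^2\,dt\ \le\ V(T)\ \le\ \frac14+2T\int_0^\delta R\,dt+\frac4{3\pi^2\eta}\int_0^T(T-t)h^2\,dt .$$
The hypothesis excludes $C=\cos$, so $h\not\equiv0$. Hence $\int_0^T(T-t)h^2\,dt\ge\frac T2\int_0^{T/2}h^2\,dt\ge c_0T$ for large $T$, with some $c_0>0$. So the first two terms on the right are $O\big(\int_0^T(T-t)h^2\,dt\big)$, and (b) follows. $\square$
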